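
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{remark}{Remark}

\title{A continuum with a mean but no confluent mean}


\begin{abstract}
We construct a one-dimensional continuum that admits a mean but no confluent
mean. It is a solenoid with a Cantor set of arcs attached, one of them longer
than the others. A variant of the construction gives, in every dimension
$1\le n\le\infty$, a continuum that admits a mean but no semi-confluent mean;
there the failure occurs already in arbitrarily small neighborhoods of one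
point.
\end{abstract}

\section{The question and the results}

A \emph{continuum} is a compact connected metric space. A \emph{mean} on a
continuum $X$ is a continuous map $m\colon X\times X\to X$ such that
\[
 m(x,x)=x \quad\text{and}\quad m(x,y)=m(y,x)\qquad\text{for all }x,y\in X .
\]
The model is the average $\frac{x+y}2$ on a compact convex subset of a
Euclidean space. A mean is always surjective, because of its values on the
diagonal, and one may ask how tame a surjection it can be chosen to be.

For a continuous surjection $f\colon Y\to W$ of continua the conditions of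
interest here concern the preimages of subcontinua $Q\subset W$.
\begin{itemize}
\item $f$ is \emph{monotone} if all point inverses are connected; then
$f^{-1}(Q)$ is connected for every subcontinuum $Q$.
\item $f$ is \emph{confluent} if, for every subcontinuum $Q$, \emph{each}
component of $f^{-1}(Q)$ is mapped onto $Q$.
\item $f$ is \emph{semi-confluent} (Ma\'ckowiak) if, for every subcontinuum $Q$
and any two components $C_1,C_2$ of $f^{-1}(Q)$, one has $f(C_1)\subset f(C_2)$
or $f(C_2)\subset f(C_1)$.
\item $f$ is \emph{weakly confluent} if, for every subcontinuum $Q$,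
\emph{some} component of $f^{-1}(Q)$ is mapped onto $Q$.
\end{itemize}
Clearly monotone maps are confluent, and confluent maps are semi-confluent. Open
maps are confluent too: if $f$ is open, then so is its restriction
$f^{-1}(Q)\to Q$, which therefore maps every nonempty closed and open subset of
$f^{-1}(Q)$ onto the connected set $Q$; a component of the compact set
$f^{-1}(Q)$ is the intersection of the closed and open sets containing it, so
by compactness it is mapped onto $Q$ as well. A mean is called confluent, open,
and so on, if it is so as a map from $X\times X$ onto $X$.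

The average on a compact convex set is monotone: the preimage of $c$ consists
of the admissible pairs $(c+d,c-d)$ and is convex. The following results are
recorded in \cite{SP}. Each dendrite admits a monotone mean. Each $n$-cell, as
well as the dyadic solenoid, admits a mean that is both monotone and open. Each
simple $n$-od and the Cantor fan admit an open mean. The harmonic fan admits
neither a monotone nor an open mean, but it does admit a confluent one. So all
these continua have confluent means. Moreover, weak confluence is automatic:

\begin{quote}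
\emph{Every mean $m$ on every continuum is weakly confluent.} For a
subcontinuum $Q$, the set $\{(x,x):x\in Q\}$ is a continuum in $m^{-1}(Q)$
that $m$ maps onto $Q$; so the component containing it is mapped onto $Q$.
\end{quote}

\noindent
Question~3.49 of \cite{SP} asks: \emph{does there exist a continuum which admits
a mean but not a confluent one?} Such a continuum exists.

\begin{theorem}\label{thm:one}
The one-dimensional continuum $X$ defined in \eqref{eq:X} below admits a mean,
but no mean on $X$ is confluent.
\end{theorem}

\begin{theorem}\label{thm:two}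
For every $n\in\{1,2,\dots,\infty\}$ there are an $n$-dimensional continuum $Y$
that admits a mean and a point $y_0\in Y$ such that, for every mean $m$ on $Y$
and every neighborhood $U$ of $y_0$, there are an arc $Q\subset U$ and two
components $K,K'$ of $m^{-1}(Q)$ with
\[
 m(K)\not\subset m(K')\qquad\text{and}\qquad m(K')\not\subset m(K).
\]
In particular, no mean on $Y$ is semi-confluent, hence none is confluent; and
for no mean $m$ on $Y$ and no closed neighborhood $U$ of $y_0$ is the
restriction $m^{-1}(U)\to U$ confluent.
\end{theorem}

In the last clause, confluence of $m^{-1}(U)\to U$ means that for each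
subcontinuum $Q\subset U$ all components of $m^{-1}(Q)$ are mapped onto $Q$. In
Theorem~\ref{thm:two} ``semi-confluent'' cannot be replaced by ``weakly
confluent'', by the observation above.

That observation also says where to look for an obstruction: in components of
$m^{-1}(Q)$ that stay away from the diagonal. We want points $u\ne v$ with
$m(u,v)\in Q$ such that, as long as $m(u,v)$ stays in $Q$, the points $u$ and
$v$ can move only within parts of $X$ that are too small for the values $m(u,v)$
to cover $Q$. Section~\ref{sec:example} shows this for one explicit mean on a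
suitable $X$. The following sections show that all means on $X$ behave
sufficiently like the explicit one.

\section{The example}\label{sec:example}

\subsection{A solenoid with unique halves}

Let $\mathbb T=\mathbb R/\mathbb Z$, written additively, and let
\[
 \Sigma=\{x=(x_k)_{k\ge0}\in\mathbb T^{\mathbb N}:\ 30\,x_{k+1}=x_k
 \text{ for all }k\ge0\},
\]
a compact metrizable abelian group. Let
$\rho\colon\mathbb R\to\Sigma$, $\rho(t)=(t/30^k \bmod 1)_{k\ge0}$, a continuous
homomorphism, and put $R=\rho(\mathbb R)$.

The circle has no continuous choice of half of a point. On $\Sigma$ there is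
one, because $2$ divides $30$: for $x\in\Sigma$ put
\[
 \frac x2:=(15\,x_{k+1})_{k\ge0}.
\]
Then $\frac x2\in\Sigma$, since $30\cdot15x_{k+2}=15x_{k+1}$; it depends
continuously on $x$; and $2\cdot\frac x2=(30x_{k+1})_k=x$. If $2x=0$, then
$x_k=15\cdot 2x_{k+1}=0$ for all $k$; so the half is unique. The map
$x\mapsto\frac x2$ is a homomorphism, $\frac{x+x}2=x$, and
\begin{equation}\label{eq:avg}
 (x,y)\longmapsto\frac{x+y}2
\end{equation}
is a mean on $\Sigma$. By itself it presents no obstruction: the preimage of $c$
is $\{(c+d,c-d):d\in\Sigma\}$, a continuous image of $\Sigma$, and $\Sigma$ is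
connected (Lemma~\ref{lem:arith}(a)); so \eqref{eq:avg} is monotone. The
obstruction will come from arcs attached to $\Sigma$. We attach them along a
subgroup lying in the Cantor set $\{x_0=0\}$. Define
\[
 P=\{x\in\Sigma: 15^kx_k=0\ \forall k\},\qquad
 G_\ell=\{x\in\Sigma:\ell^kx_k=0\ \forall k\}\quad(\ell=2,3,5),\qquad
 H=P+R .
\]
Here $P,G_2,G_3,G_5$ are closed subgroups and $G_3,G_5\subset P$. The
group $H$ consists of the points that can be joined to $P$ inside $\Sigma$ along
a translate of the line $\rho$.

\begin{lemma}\label{lem:arith}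
\begin{enumerate}
\item[\textup{(a)}] $R$ is dense in $\Sigma$, and $\Sigma$ is connected and
one-dimensional.
\item[\textup{(b)}] $P$, $G_3$, $G_5$, $R$ and $H$ are closed under
$x\mapsto\frac x2$.
\item[\textup{(c)}] $P$ and $P\times P$ are totally disconnected.
\item[\textup{(d)}] $P\cap R=0$, $P\cap G_2=0$ and $G_3\cap G_5=0$.
\item[\textup{(e)}] Each $G_\ell$ is uncountable, and $0$ is not isolated in
$G_\ell$.
\item[\textup{(f)}] $H\ne\Sigma$.
\item[\textup{(g)}] For each $y\in\Sigma$ the set $\{x\in\Sigma:x+y\notin H\}$
is dense in $\Sigma$.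
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The coordinate $x_k$ determines $x_0,\dots,x_{k-1}$. Given $x$ and $k$,
choose $t$ with $t/30^k\equiv x_k \pmod 1$; then $\rho(t)_i=x_i$ for all
$i\le k$. So $R$ is dense, and $\Sigma$, the closure of the connected set
$\rho(\mathbb R)$, is connected. Let $\delta>0$. For large $k$ all point
inverses of the map $x\mapsto x_k$ of $\Sigma$ onto the circle have diameter
less than $\delta$. By compactness, for such a $k$ the preimages of all
sufficiently short open arcs have diameter less than $\delta$. Pulling back a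
cover of the circle by short open arcs, no three of which have a common point,
we obtain such a cover of $\Sigma$ by open sets of diameter less than $\delta$;
hence $\dim\Sigma\le1$. A nondegenerate continuum has dimension at least $1$.

(b) For $P$: $15^k\cdot15x_{k+1}=15^{k+1}x_{k+1}=0$. For $G_\ell$ with
$\ell\in\{3,5\}$:
$\ell^k\cdot15x_{k+1}=(15/\ell)\,\ell^{k+1}x_{k+1}=0$. For $R$:
$\frac{\rho(t)}2=\rho(t/2)$. For $H=P+R$: halving is a homomorphism.

(c) $P$ lies in the product of the finite groups
$\{a\in\mathbb T:15^ka=0\}$.

(d) If $\rho(t)\in P$, then $t\in\mathbb Z$ (take $k=0$), and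
$15^kt/30^k=t/2^k\in\mathbb Z$ for all $k$, so $t=0$. In the other two cases
each $x_k$ is annihilated by two coprime integers, $15^k$ and $2^k$,
respectively $3^k$ and $5^k$.

(e) Write $x_k=a_k/\ell^k$ with $a_k\in\mathbb Z/\ell^k$. The relation
$30x_{k+1}=x_k$ becomes $a_k=(30/\ell)\,a_{k+1}\bmod \ell^k$. Since $\ell$ does
not divide $30/\ell$, each of these maps
$\mathbb Z/\ell^{k+1}\to\mathbb Z/\ell^k$ is surjective and $\ell$-to-one. So a
point of $G_\ell$ is an infinite branch of a tree with $\ell$ choices at each
level, and $G_\ell$ is uncountable. If $0$ were isolated, the compact group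
$G_\ell$ would be discrete, hence finite.

(f) We show that $G_2\cap H$ is countable; by (e), then $G_2\not\subset H$. Let
$x\in G_2$ with $x=c+\rho(t)$, $c\in P$. Since $x_0=c_0=0$, we have
$t\in\mathbb Z$. For fixed $t$ there is at most one such $x$, since the
difference of two of them lies in $G_2\cap P=0$.

(g) Take $g\in\Sigma\setminus H$. Since $H$ is a group containing $R$, no point
of $g+R$ lies in $H$; so the set contains $g-y+R$, a translate of a dense set.
\end{proof}

The prime $2$ has two tasks: it makes halving possible, and, as it is left out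
in the definition of $P$, it gives $P\cap R=0$ and $H\ne\Sigma$. The odd primes
supply $P$. Theorem~\ref{thm:one} would need only one odd prime; two are used in
Theorem~\ref{thm:two}.

\subsection{One long hair among short ones}

Put
\begin{equation}\label{eq:X}
 X=(\Sigma\times\{0\})\ \cup\ \bigl(P\times[0,\tfrac12]\bigr)\ \cup\
 \bigl(\{0\}\times[0,1]\bigr)\ \subset\ \Sigma\times[0,1].
\end{equation}
Over each nonzero point of $P$ there is a hair of height $\frac12$, over
$0\in P$ a hair of height $1$, and over the other points of $\Sigma$ there is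
nothing but the base; see Figure~\ref{fig:X}. The space $X$ is compact; it is
connected, since each hair is an arc meeting the connected base. By
Lemma~\ref{lem:arith}(a),(c) it is a finite union of compact sets of dimension
at most $1$, and it contains an arc; so $\dim X=1$ by the sum theorem.

The formula
\[
 \mu\bigl((x,s),(y,s')\bigr)=\Bigl(\frac{x+y}2,\ \min(s,s')\Bigr)
\]
defines a mean on $X$. It is continuous and symmetric, and
$\mu(u,u)=u$. To see that its values lie in $X$, suppose first that
$\min(s,s')>0$. Then $x,y\in P$, so $\frac{x+y}2\in P$ by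
Lemma~\ref{lem:arith}(b), which suffices if $\min(s,s')\le\frac12$. If
$\min(s,s')>\frac12$, then $x=y=0$, and the value lies on the long hair. If
$\min(s,s')=0$, the value lies in the base.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=2.6cm]
 \draw[dotted,thick] (-4.6,0)--(4.6,0);
 \foreach \a in {4,3.7,2.2,1.95,1.1,0.95,0.5,0.25}{
   \draw (\a,0)--(\a,0.5);
   \draw (-\a,0)--(-\a,0.5);}
 \draw[very thick] (0,0)--(0,1);
 \draw[very thick] (2.2,0)--(2.2,0.5);
 \draw[very thick] (-2.2,0)--(-2.2,0.5);
 \fill (2.2,0.5) circle (2pt);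
 \fill (-2.2,0.5) circle (2pt);
 \fill (0,0.5) circle (2pt);
 \node[below] at (0,0) {$0$};
 \node[below] at (2.2,0) {$z$};
 \node[below] at (-2.2,0) {$-z$};
 \node[right] at (0.02,1) {height $1$};
 \node[above] at (3.3,0.5) {height $\frac12$};
\end{tikzpicture}
\caption{Some hairs of $X$, drawn schematically. They stand on points of the
Cantor set $P$ in the solenoid $\Sigma$ (dotted). Under
$\mu((x,s),(y,s'))=(\frac{x+y}2,\min(s,s'))$ the tops of the hairs over $z$ and
$-z$ have the mean $(0,\frac12)$ on the long hair, but no two points of these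
hairs have a mean of height greater than $\frac12$.}
\label{fig:X}
\end{figure}

\paragraph{The obstruction for $\mu$.}
Let $Q=\{0\}\times[\frac14,1]$, a piece of the long hair. For points $(x,s)$ and
$(y,s')$ of $X$ the value of $\mu$ lies in $Q$ if and only if $x+y=0$ and
$\min(s,s')\ge\frac14$; in this case $x,y\in P$ and $y=-x$. Let $h(0)=1$ and
$h(x)=\frac12$ for $x\in P\setminus\{0\}$. Then
\[
 \mu^{-1}(Q)=\bigcup_{x\in P}
 \bigl(\{x\}\times[\tfrac14,h(x)]\bigr)\times
 \bigl(\{-x\}\times[\tfrac14,h(x)]\bigr).
\]
Since $P$ is totally disconnected, the sets in this union are the components of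
$\mu^{-1}(Q)$. The one with $x=0$, which meets the diagonal, is mapped onto $Q$.
All others are mapped onto $\{0\}\times[\frac14,\frac12]$ only. So $\mu$ is not
confluent: the average of $x$ and $-x$ is $0$, but the short hairs at $x$ and
$-x$ cannot produce the points of the long hair above height $\frac12$.

\paragraph{What remains.}
For an arbitrary mean $m$ on $X$ we need substitutes for two features of $\mu$.
First, if $m(u,v)$ lies on a hair and not in the base, then its projection to
$\Sigma$ should be the average of the projections of $u$ and $v$. Second, $u$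
and $v$ should then lie on hairs themselves; otherwise they could move along the
connected set $\Sigma$, and components would not be confined to a pair of hairs.
Heights will need no formula: a limit argument with points $z\to0$ of $P$ will
do.

\section{Means on the solenoid}\label{sec:rigid}

The goal of this section is Lemma~\ref{lem:mean}: every mean on $\Sigma$ agrees
with the average modulo $R$. The prototype is the proof that the circle has no
mean. By covering theory every continuous map $\mathbb T^2\to\mathbb T$ has the
form $ax+by+\varphi(x,y)\bmod 1$ with $a,b\in\mathbb Z$ and a continuous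
$\varphi\colon\mathbb T^2\to\mathbb R$, and $a,b$ are determined by it. For a
mean, symmetry gives $a=b$ and the diagonal gives $2a=1$, a contradiction. On
$\Sigma$ the same computation can be carried out for the $k$-th coordinate of
the mean in terms of the coordinates $x_j,y_j$ with some $j>k$. The equation
becomes $2a=30^{j-k}$ and is solvable, and it forces the linear part to be that
of the average.

\begin{lemma}\label{lem:bounded}
If $n\in\mathbb Z$, $j\ge0$ and $\varphi\colon\Sigma\to\mathbb R$ is continuous
with $nx_j=\varphi(x)\bmod 1$ for all $x\in\Sigma$, then $n=0$.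
\end{lemma}

\begin{proof}
The function $t\mapsto\varphi(\rho(t))-nt/30^j$ is continuous and
integer-valued, hence constant. As $\varphi$ is bounded, $n=0$.
\end{proof}

\begin{lemma}\label{lem:normal}
For every continuous $f\colon\Sigma\times\Sigma\to\mathbb T$ there are $j\ge0$,
$a,b\in\mathbb Z$ and a continuous
$\varphi\colon\Sigma\times\Sigma\to\mathbb R$ with
\[
 f(x,y)=ax_j+by_j+\varphi(x,y)\bmod 1 .
\]
Here $j$ can be taken arbitrarily large.
\end{lemma}

\begin{proof}
Write $\mathbf e(t)=e^{2\pi \mathrm i t}$. The functions
$(x,y)\mapsto h(x_j,y_j)$ with $j\ge0$ and $h\colon\mathbb T^2\to\mathbb C$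
continuous form an algebra, since $x_j=30x_{j+1}$ lets us write any two of them
with the same $j$. This algebra contains the constants, is closed under complex
conjugation and separates the points of $\Sigma\times\Sigma$. By the
Stone--Weierstrass theorem there are $h$ and $j$ with
$|\mathbf e(f(x,y))-h(x_j,y_j)|<\frac12$ everywhere. The map
$(x,y)\mapsto(x_j,y_j)$ is onto $\mathbb T^2$, since $\rho(t)_j=t/30^j \bmod 1$
runs through all of $\mathbb T$. Therefore $\frac12<|h|<\frac32$ on
$\mathbb T^2$.

Put $h'=h/|h|$. Since $|h-h'|=\bigl||h|-1\bigr|<\frac12$, we get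
$|\mathbf e(f(x,y))-h'(x_j,y_j)|<1$. So the quotient
$\mathbf e(f(x,y))/h'(x_j,y_j)$ has distance less than $1$ from $1$; it is never
$-1$, and the principal logarithm gives a continuous
$\chi\colon\Sigma\times\Sigma\to\mathbb R$ with
$\mathbf e(f(x,y))=h'(x_j,y_j)\,\mathbf e(\chi(x,y))$. Let $a,b$ be the degrees
of $h'$ on the two coordinate circles of $\mathbb T^2$. The map
$(u,v)\mapsto h'(u,v)\,\mathbf e(-au-bv)$ is trivial on fundamental groups, so
it lifts: $h'(u,v)=\mathbf e(au+bv+\psi(u,v))$ with
$\psi\colon\mathbb T^2\to\mathbb R$ continuous. Now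
$\varphi(x,y)=\psi(x_j,y_j)+\chi(x,y)$ is as required. Finally,
$ax_j+by_j=30a\,x_{j+1}+30b\,y_{j+1}$ allows us to increase $j$.
\end{proof}

\begin{lemma}\label{lem:mean}
\begin{enumerate}
\item[\textup{(a)}] If $\alpha\colon[0,1]\to\Sigma$ is a path, then
$\alpha(1)-\alpha(0)\in R$.
\item[\textup{(b)}] If $F\colon\Sigma\times\Sigma\to\Sigma$ is a mean, then
$F(x,y)-\frac{x+y}2\in R$ for all $x,y\in\Sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each $k$ lift the $k$-th coordinate of $\alpha-\alpha(0)$ to a
continuous $\varphi_k\colon[0,1]\to\mathbb R$ with $\varphi_k(0)=0$. Then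
$30\varphi_{k+1}-\varphi_k$ is continuous, integer-valued and $0$ at $0$, so it
vanishes. Thus $\varphi_k=\varphi_0/30^k$ for all $k$, and
$\alpha(1)-\alpha(0)=\rho(\varphi_0(1))$.

(b) Fix $k$ and write the $k$-th coordinate of $F$ as in
Lemma~\ref{lem:normal}:
\[
 F_k(x,y)=ax_j+by_j+\varphi(x,y)\bmod 1,\qquad j>k .
\]
Symmetry of $F$ gives $(a-b)(x_j-y_j)=\varphi(y,x)-\varphi(x,y)\bmod1$. Put
$y=0$; Lemma~\ref{lem:bounded} yields $a=b$. On the diagonal,
\[
 2ax_j+\varphi(x,x)=x_k=30^{j-k}x_j\bmod 1,
\]
and Lemma~\ref{lem:bounded} yields $2a=30^{j-k}$. With $w=\frac{x+y}2$, so that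
$x_j+y_j=2w_j$, we obtain
\[
 a(x_j+y_j)=2aw_j=30^{j-k}w_j=w_k .
\]
Hence the $k$-th coordinate of $g(x,y):=F(x,y)-\frac{x+y}2$ equals
$\varphi(x,y)\bmod1$. So, for every $k$, the $k$-th coordinate of $g$ lifts to a
continuous $\varphi_k\colon\Sigma\times\Sigma\to\mathbb R$. Since $g(0,0)=0$,
subtracting integers we may assume $\varphi_k(0,0)=0$. As $\Sigma\times\Sigma$
is connected, the continuous integer-valued functions
$30\varphi_{k+1}-\varphi_k$ vanish, and $g=\rho\circ\varphi_0$ has its values
in $R$.
\end{proof}

\begin{remark}
One cannot expect $F(x,y)=\frac{x+y}2$: for every continuous symmetric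
$\varphi\colon\Sigma\times\Sigma\to\mathbb R$ vanishing on the diagonal,
$\frac{x+y}2+\rho(\varphi(x,y))$ is a mean. The ambiguity modulo $R$ is removed
below by $P\cap R=0$.
\end{remark}

\section{Solenoids with hairs}\label{sec:key}

We now establish, for all means at once, the two features of $\mu$ listed at the
end of Section~\ref{sec:example}. The setting is slightly more general than
needed for $X$, in order to serve Theorem~\ref{thm:two} too: the ``hairs'' over
$P$ are path connected sets, and one further nontrivial fiber is allowed over a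
point $q$ outside $H$.

\begin{proposition}\label{prop:key}
Let $E$ be a compact metric space with a base point $0$, and let
$q\in\Sigma\setminus H$. Let $Z\subset\Sigma\times E$ be a continuum with
$\Sigma\times\{0\}\subset Z$ and with projection $p\colon Z\to\Sigma$. Suppose
that all fibers $Z_x=\{e\in E:(x,e)\in Z\}$ are path connected and that
$Z_x=\{0\}$ for $x\notin P\cup\{q\}$. Put
\[
 Z^+=\{(x,e)\in Z:\ x\in P,\ e\ne0\}.
\]
Then $Z^+$ is open in $Z$, and for every mean $m$ on $Z$ and all $u,v\in Z$:
\begin{enumerate}
\item[\textup{(a)}] $p(m(u,v))\in\frac{p(u)+p(v)}2+R$.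
\item[\textup{(b)}] If $m(u,v)\in Z^+$, then $u,v\in Z^+$ and
$p(m(u,v))=\frac{p(u)+p(v)}2$.
\item[\textup{(c)}] If $Q\subset Z^+$ and $K$ is a component of $m^{-1}(Q)$,
then $(p\times p)(K)$ is a single point of $P\times P$.
\end{enumerate}
\end{proposition}

The main point is that $u,v\in Z^+$ in (b). Suppose that $u=(x,0)$ lies in the
base. By (a), $m(u,v)$ can lie over $P$ only if $\frac{x+p(v)}2\in P+R=H$. Since
$H\ne\Sigma$, this fails for a dense set of $x$; so $m((x,0),v)$ avoids the open
set $Z^+$ for these $x$, and then by continuity for all $x$.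

\begin{proof}
Since $q\notin P$, the complement
$Z\setminus Z^+=(\Sigma\times\{0\})\cup(\{q\}\times Z_q)$ is closed.

(a) The map $F(x,y)=p\bigl(m((x,0),(y,0))\bigr)$ is a mean on $\Sigma$, so
$F(p(u),p(v))\in\frac{p(u)+p(v)}2+R$ by Lemma~\ref{lem:mean}(b). Join
$(p(u),0)$ to $u$ by a path $\alpha$, and $(p(v),0)$ to $v$ by a path $\beta$,
inside fibers of $p$. The path
$\tau\mapsto p\bigl(m(\alpha(\tau),\beta(\tau))\bigr)$ leads from
$F(p(u),p(v))$ to $p(m(u,v))$. By Lemma~\ref{lem:mean}(a) these two points
differ by an element of $R$.

(b) If $m(u,v)\in Z^+$, then $p(m(u,v))\in P$, and (a) gives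
$\frac{p(u)+p(v)}2\in P+R=H$. Doubling, we have
\begin{equation}\label{eq:star}
 m(u,v)\in Z^+\ \Longrightarrow\ p(u)+p(v)\in H .
\end{equation}

\emph{If $u$ or $v$ lies in $\Sigma\times\{0\}$, then $m(u,v)\notin Z^+$.} By
symmetry it suffices to consider $u=(x,0)$. Fix $v$ and let $x$ vary. By
\eqref{eq:star}, $m((x,0),v)\notin Z^+$ for all $x$ in the set
$\{x:x+p(v)\notin H\}$, which is dense by Lemma~\ref{lem:arith}(g). Since
$Z\setminus Z^+$ is closed and $x\mapsto m((x,0),v)$ is continuous,
$m((x,0),v)\notin Z^+$ for \emph{all} $x\in\Sigma$.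

\emph{If $m(u,v)\in Z^+$, then neither $u$ nor $v$ lies over $q$.} We have just
seen that $u,v\notin\Sigma\times\{0\}$; hence $p(u),p(v)\in P\cup\{q\}$. If
$p(u)=q$, then by \eqref{eq:star} either $q+c\in H$ with $c=p(v)\in P$, or
$2q\in H$. In the first case $q\in H$ because $P\subset H$; in the second,
$q\in H$ because $H$ is closed under halving (Lemma~\ref{lem:arith}(b)). Both
contradict the choice of $q$. By symmetry $p(v)\ne q$ as well.

So if $m(u,v)\in Z^+$, then $p(u),p(v)\in P$, and therefore $u,v\in Z^+$.
Moreover $\frac{p(u)+p(v)}2\in P$ by Lemma~\ref{lem:arith}(b). Hence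
$p(m(u,v))-\frac{p(u)+p(v)}2$ lies in $P$, and in $R$ by (a). Since
$P\cap R=0$, it vanishes.

(c) By (b), $(p\times p)(K)$ is a connected subset of the totally
disconnected space $P\times P$.
\end{proof}

\section{Proof of Theorem~\ref{thm:one}}\label{sec:one}

The short hairs enter twice: once with a pair of base points $(z,z)$, which
averages to $z$ and limits the height of values, and once with a pair $(z,-z)$,
which averages to $0$ and reaches the long hair.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Section~\ref{sec:example} shows that $X$ is a one-dimensional continuum and that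
$\mu$ is a mean on it. Let $m$ be any mean on $X$, and suppose that $m$ is
confluent. Fix $q\in\Sigma\setminus H$ (Lemma~\ref{lem:arith}(f)).
Proposition~\ref{prop:key} applies to $Z=X$ with $E=[0,1]$ and $X_q=\{0\}$, and
$X^+$ is the set of points of positive height. Since $G_3\subset P$, by
Lemma~\ref{lem:arith}(e) we can choose $z_i\in P\setminus\{0\}$ with $z_i\to0$.

\emph{Step 1. If $s,s'\in[0,\frac12]$, then $m((0,s),(0,s'))$ has height at most
$\frac12$.} If $m((z_i,s),(z_i,s'))$ has positive height, then by
Proposition~\ref{prop:key}(b) it lies over $\frac{z_i+z_i}2=z_i\ne0$, where the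
hair has height $\frac12$. So its height is at most $\frac12$ in any case. Let
$i\to\infty$.

\emph{Step 2. A component with too small an image.} Let
$Q=\{0\}\times[\frac14,1]\subset X^+$. As $i\to\infty$,
\[
 m\bigl((z_i,\tfrac12),(-z_i,\tfrac12)\bigr)\longrightarrow
 m\bigl((0,\tfrac12),(0,\tfrac12)\bigr)=(0,\tfrac12).
\]
So for large $i$ the value on the left has height greater than $\frac14$. By
Proposition~\ref{prop:key}(b) it lies over $\frac{z_i-z_i}2=0$, and hence in
$Q$. For these $i$ let $K_i$ be the component of $m^{-1}(Q)$ containing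
$((z_i,\frac12),(-z_i,\frac12))$. By Proposition~\ref{prop:key}(c),
\[
 K_i\subset\bigl(\{z_i\}\times[0,\tfrac12]\bigr)\times
 \bigl(\{-z_i\}\times[0,\tfrac12]\bigr).
\]
By confluence $m(K_i)=Q$ contains the top $(0,1)$ of the long hair. So there
are $s_i,s_i'\in[0,\frac12]$ with $m((z_i,s_i),(-z_i,s_i'))=(0,1)$. Along a
subsequence $s_i\to s$ and $s_i'\to s'$ with $s,s'\in[0,\frac12]$, and
$m((0,s),(0,s'))=(0,1)$. This contradicts Step~1.
\end{proof}

\section{Excluding semi-confluence: proof of Theorem~\ref{thm:two}}
\label{sec:two}

\subsection{Two competing legs}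

The argument for $X$ does not exclude semi-confluence. For the mean $\mu$ and
the arc $Q$ of Section~\ref{sec:example}, the images of the components of
$\mu^{-1}(Q)$ are $\{0\}\times[\frac14,\frac12]$ and $\{0\}\times[\frac14,1]$;
these are nested. To obtain incomparable images we let the hair over $0$
continue in two directions, one of which is present also over the points of
$G_3$ and the other also over the points of $G_5$. This is what the two primes
$3$ and $5$ are for: the groups $G_3,G_5\subset P$ both accumulate at $0$, but
meet only there.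

In $[0,1]^3$ let, for $0\le r\le 1$,
\[
 v=(1,0,0),\qquad a_r=(1,r,0),\qquad b_r=(1,0,r),
\]
\[
 S=\{(s,0,0):0\le s\le1\},\qquad A=\{a_r:0\le r\le1\},\qquad
 B=\{b_r:0\le r\le1\}.
\]
So $T=S\cup A\cup B$ is a triod with vertex $v=a_0=b_0$. Let $\wedge$ denote the
coordinatewise minimum. Then $T$ is closed under $\wedge$: for
$(s,0,0)\in S$ and $\theta\in T$ the point $(s,0,0)\wedge\theta$ lies in $S$;
moreover $a_r\wedge a_{r'}=a_{\min(r,r')}$,
$b_r\wedge b_{r'}=b_{\min(r,r')}$ and $a_r\wedge b_{r'}=v$.

Let $J=[0,1]^n$, the Hilbert cube if $n=\infty$, and fix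
$q\in\Sigma\setminus H$. The cube $J$ only serves to raise the dimension; we
place it over $q$, where by Proposition~\ref{prop:key} it cannot interfere. In
$\Sigma\times E$ with $E=[0,1]^3\times J$ and base point $(0,0)$ put
\begin{align*}
 Y={}&\Sigma\times\{(0,0)\}\ \cup\ P\times S\times\{0\}\ \cup\
 G_3\times(S\cup A)\times\{0\}\\
 &\cup\ G_5\times(S\cup B)\times\{0\}\ \cup\ \{q\}\times\{0\}\times J .
\end{align*}
Since $G_3\cap G_5=0$ and $q\notin P$, the fibers of $Y$ are
\begin{center}
\begin{tabular}{ll}
over $0$: & $T\times\{0\}$,\\
over $z\in G_3\setminus\{0\}$: & $(S\cup A)\times\{0\}$,\\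
over $z\in G_5\setminus\{0\}$: & $(S\cup B)\times\{0\}$,\\
over the other points of $P$: & $S\times\{0\}$,\\
over $q$: & $\{0\}\times J$,\\
elsewhere: & $\{(0,0)\}$.
\end{tabular}
\end{center}
All fibers are path connected and contain the base point; as $\Sigma$ is
connected and $Y$ is compact, $Y$ is a continuum. The hypotheses of
Proposition~\ref{prop:key} hold. The last of the five sets in the union has
dimension $n$ and the others have dimension at most $1$; so
$\dim Y=\max(1,n)=n$ by the sum theorem (for $n=\infty$, because $Y$ contains a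
Hilbert cube).

\subsection{A mean on \texorpdfstring{$Y$}{Y}}

Put
\[
 \mu\bigl((x,\theta,w),(y,\theta',w')\bigr)=
 \Bigl(\frac{x+y}2,\ \theta\wedge\theta',\ w\wedge w'\Bigr),
\]
where $\wedge$ is the coordinatewise minimum also in $J$. This is continuous and
symmetric, and $\mu(u,u)=u$. Its values lie in $Y$:
\begin{itemize}
\item If $w\wedge w'\ne0$, then $w,w'\ne0$, so $x=y=q$ and $\theta=\theta'=0$.
The value lies in $\{q\}\times\{0\}\times J$.
\item If $w\wedge w'=0$ and $\theta\wedge\theta'=0$, the value lies in
$\Sigma\times\{(0,0)\}$.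
\item If $\theta\wedge\theta'\ne0$, then $\theta,\theta'\neq0$, so $x,y\in P$,
$w=w'=0$ and $\frac{x+y}2\in P$. When $\theta\wedge\theta'\in S$, the value lies
in $P\times S\times\{0\}$. When $\theta\wedge\theta'\in A\setminus\{v\}$, its
second coordinate is positive; so $\theta,\theta'\in A\setminus\{v\}$, which
forces $x,y\in G_3$. Then $\frac{x+y}2\in G_3$, and the value lies in
$G_3\times A\times\{0\}$. When $\theta\wedge\theta'\in B\setminus\{v\}$, its
third coordinate is positive; so $\theta,\theta'\in B\setminus\{v\}$ and
$x,y\in G_5$, and the value lies in $G_5\times B\times\{0\}$.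
\end{itemize}

For this mean the incomparable images can be seen directly. Let
$0<\varepsilon\le1$ and
$Q=\{0\}\times\{a_r,b_r:0\le r\le\varepsilon\}\times\{0\}$. By
Proposition~\ref{prop:key}(c) each component of $\mu^{-1}(Q)$ lies over a single
pair of points of $P$. The part of $\mu^{-1}(Q)$ over $(z,-z)$ with
$z\in G_3\setminus\{0\}$ consists of the pairs of points
$(z,a_r,0)$, $(-z,a_{r'},0)$ with $\min(r,r')\le\varepsilon$. It is connected,
hence a component, and $\mu$ maps it onto
$\{0\}\times\{a_r:0\le r\le\varepsilon\}\times\{0\}$. In the same way each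
$z\in G_5\setminus\{0\}$ gives a component with image
$\{0\}\times\{b_r:0\le r\le\varepsilon\}\times\{0\}$.

\subsection{Arbitrary means on \texorpdfstring{$Y$}{Y}}

Let $m$ be any mean on $Y$, and let $y_0=(0,v,0)$. Let $U$ be a neighborhood of
$y_0$, and choose $0<\varepsilon\le1$ such that the arc
\[
 Q=\{0\}\times\bigl(\{a_r:0\le r\le\varepsilon\}\cup
 \{b_r:0\le r\le\varepsilon\}\bigr)\times\{0\}
\]
lies in $U$. Note that $Q\subset Y^+$. To treat the two legs simultaneously, let
\[
 (G,L,c_r,c_r')\quad\text{be either}\quad(G_3,A,a_r,b_r)\quad\text{or}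
 \quad(G_5,B,b_r,a_r).
\]
In both cases $G$ is a closed subgroup contained in $P$, $0$ is not isolated in
$G$, and the fiber over each $z\in G\setminus\{0\}$ is $(S\cup L)\times\{0\}$.
Choose $z_i\in G\setminus\{0\}$ with $z_i\to0$. The next two lemmas correspond
to the two steps of Section~\ref{sec:one}, with the pairs $(z_i,z_i)$ and
$(z_i,-z_i)$.

\begin{lemma}\label{lem:stepone}
If $\theta,\theta'\in S\cup L$, then
$m\bigl((0,\theta,0),(0,\theta',0)\bigr)\ne(0,c'_r,0)$ for all $r\in(0,1]$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:key}(b) the point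
$m\bigl((z_i,\theta,0),(z_i,\theta',0)\bigr)$ is either outside $Y^+$ or lies
over $\frac{z_i+z_i}2=z_i$. So it belongs to the closed set
\[
 (Y\setminus Y^+)\ \cup\ G\times(S\cup L)\times\{0\},
\]
and hence so does the limit $m\bigl((0,\theta,0),(0,\theta',0)\bigr)$. For
$r>0$ the point $(0,c_r',0)$ lies in $Y^+$, and $c_r'\notin S\cup L$; so
it does not belong to this set.
\end{proof}

\begin{lemma}\label{lem:steptwo}
There is a component $K$ of $m^{-1}(Q)$ such that $m(K)$ contains some point
$(0,c_r,0)$ with $r\ge\varepsilon/4$ but no point $(0,c_r',0)$ with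
$r\ge\varepsilon/4$.
\end{lemma}

\begin{proof}
Let $u_i=(z_i,c_{\varepsilon/2},0)$ and
$u_i'=(-z_i,c_{\varepsilon/2},0)$, which are points of $Y$ because $G$ is a
group. Then $m(u_i,u_i')\to(0,c_{\varepsilon/2},0)\in Y^+$. Since $Y^+$ is
open, $m(u_i,u_i')\in Y^+$ for large $i$, and by Proposition~\ref{prop:key}(b)
it lies over $\frac{z_i-z_i}2=0$. Thus $m(u_i,u_i')=(0,\theta_i,0)$ with
$\theta_i\in T$ and $\theta_i\to c_{\varepsilon/2}$. The set
$\{c_r:\varepsilon/4<r<\varepsilon\}$ is a neighborhood of
$c_{\varepsilon/2}$ in $T$. So for large $i$ we have $\theta_i=c_r$ with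
$\varepsilon/4\le r\le\varepsilon$; in particular $m(u_i,u_i')\in Q$. For these
$i$ let $K_i$ be the component of $m^{-1}(Q)$ containing $(u_i,u_i')$. By
Proposition~\ref{prop:key}(c) and the description of the fibers,
\[
 K_i\subset\bigl(\{z_i\}\times(S\cup L)\times\{0\}\bigr)\times
 \bigl(\{-z_i\}\times(S\cup L)\times\{0\}\bigr).
\]
We claim that $K=K_i$ has the required property for all large $i$. Otherwise,
for infinitely many $i$ there are $\eta_i,\eta_i'\in S\cup L$ and
$r_i\in[\varepsilon/4,\varepsilon]$ with
\[
 m\bigl((z_i,\eta_i,0),(-z_i,\eta_i',0)\bigr)=(0,c'_{r_i},0).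
\]
In the limit along a subsequence we obtain $\eta,\eta'\in S\cup L$ and
$r\ge\varepsilon/4$ with $m((0,\eta,0),(0,\eta',0))=(0,c'_r,0)$. This
contradicts Lemma~\ref{lem:stepone}.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:two}]
Apply Lemma~\ref{lem:steptwo} with $(G_3,A,a_r,b_r)$ to get $K$, and with
$(G_5,B,b_r,a_r)$ to get $K'$. Then $m(K)$ contains some $(0,a_r,0)$ with
$r\ge\varepsilon/4$, and $m(K')$ contains no such point; $m(K')$ contains some
$(0,b_r,0)$ with $r\ge\varepsilon/4$, and $m(K)$ contains no such point. So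
neither image contains the other. In particular $m$ is not semi-confluent. If
the restriction $m^{-1}(U)\to U$ were confluent for a closed neighborhood $U$
of $y_0$, then $m(K)=Q=m(K')$ for the arc $Q\subset U$ constructed above,
which is impossible.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SP}
\emph{Selected Problems in Continuum Theory},
\url{http://web.mst.edu/~wjcharat/JJC/publications/p218.pdf}.
\end{thebibliography}

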